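# Non-discrete strongly reflexive topologies on abelian groups of infinite exponent

## 1. The group of characters that kill a list of sequences

All groups are abelian and all topological groups are Hausdorff. The circle group is $\mathbb T=\mathbb R/\mathbb Z$, written additively. For $z\in\mathbb T$ let $\|z\|\in[0,\frac12]$ be the distance from $z$ to $0$; for a real number, $\|\cdot\|$ is the distance to $\mathbb Z$. For a group $G$ without topology, $\mathrm{Hom}(G,\mathbb T)$ carries the topology of pointwise convergence. It is a closed subgroup of $\mathbb T^G$, hence compact, and it is metrizable if $G$ is countable. For $g\in G$ and $x\in\mathrm{Hom}(G,\mathbb T)$ we write $gx$ for $x(g)$. If $G=\mathbb Z$, then $\mathrm{Hom}(\mathbb Z,\mathbb T)=\mathbb T$ and $nx$ is the $n$-th multiple of $x$.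

**Definition 1.1.** Let $G$ be a countable group and let $\Sigma=(S_s)_{s\ge0}$ be a countable list of sequences $S_s=(b_{s,i})_i$ in $G$. Put
$$X_\Sigma=\{x\in\mathrm{Hom}(G,\mathbb T):\ b_{s,i}x\to0\ \ (i\to\infty)\ \text{ for every } s\}.$$

Let $c_0(\mathbb T)$ be the group of null sequences in $\mathbb T$ with the sup-metric. This metric is invariant. It is complete, because a uniform limit of null sequences is null. It is separable, because finitely supported sequences with rational entries are dense. We topologize $X_\Sigma$ by the injective map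
$$X_\Sigma\to\mathrm{Hom}(G,\mathbb T)\times\prod_{s}c_0(\mathbb T),\qquad x\mapsto\bigl(x,((b_{s,i}x)_i)_s\bigr).$$
Its image is closed: if $(x_n)$ converges pointwise to $x$ and $(b_{s,i}x_n)_i$ converges uniformly to a null sequence $y_s$, then $y_{s,i}=b_{s,i}x$, so $x\in X_\Sigma$.

**Definition 1.2.** A *CI group* is an abelian group with a separable, complete, invariant metric.

So $X_\Sigma$ is a CI group, and so are its closed subgroups. In particular they are Polish. A base of neighborhoods of $0$ in $X_\Sigma$ is given by the sets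
$$\Bigl\{x\in X_\Sigma:\ \|gx\|\le\tfrac1{4n}\ \text{ for all } g\in F\cup S_0\cup\dots\cup S_{s_0}\Bigr\},\qquad F\subset G\text{ finite},\ n\ge1,\ s_0\ge0. \tag{1.1}$$

**Example 1.3.** Let $G=\mathbb Z$ and let $\Sigma$ consist of the one sequence $(2^i)_{i\ge0}$. If $2^ix\to0$, then $\|2^ix\|<\frac14$ for all $i\ge i_0$. Since $\|2z\|=2\|z\|$ whenever $\|z\|\le\frac14$, this forces $2^{i_0}x=0$. So $X_\Sigma=\mathbb Z(2^\infty)$, the group of all $a/2^k$. The same doubling shows that $\|2^ix\|\le\frac18$ for all $i$ only if $x=0$, so $X_\Sigma$ is discrete. Hence every homomorphism $X_\Sigma\to\mathbb T$ is continuous. Many of them are not of the form $x\mapsto nx$ with $n\in\mathbb Z$. For instance, multiplication by $3$ is bijective on $\mathbb Z(2^\infty)$, so $x\mapsto x/3$ is a character. If it were $x\mapsto nx$, then $3n-1$ would kill $\mathbb Z(2^\infty)$, so $3n=1$, which is impossible. The terms of this sequence lie too close together, and the list has produced unwanted characters.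

## 2. What these groups are for: strong reflexivity

The *dual* $G^\wedge$ of a topological group $G$ is the group of continuous characters $G\to\mathbb T$ with the compact-open topology, and the evaluation map is $\alpha_G:G\to G^{\wedge\wedge}$, $\alpha_G(x)(\chi)=\chi(x)$. The group $G$ is *reflexive* if $\alpha_G$ is a topological isomorphism. A group *has sufficiently many characters* if its continuous characters separate points; reflexive groups have this property.

**Definition 2.1.** $G$ is *strongly reflexive* if all closed subgroups and all Hausdorff quotients of $G$ are reflexive, and all closed subgroups and all Hausdorff quotients of $G^\wedge$ are reflexive.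

Taking $G$ as a closed subgroup of itself, we see that strongly reflexive groups are reflexive. Locally compact abelian (LCA) groups are strongly reflexive, since their closed subgroups, Hausdorff quotients and duals are LCA and Pontryagin duality applies. A group $G$ has *infinite exponent* if no integer $n\ge1$ satisfies $nG=0$.

Gabrielyan's theorem says that every abelian group of infinite exponent admits a non-discrete reflexive group topology. The question, from the survey "A survey on strong reflexivity of abelian topological groups", is whether "reflexive" can be replaced by "strongly reflexive". The answer is yes.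

**Theorem 1.** *Every abelian group of infinite exponent admits a non-discrete strongly reflexive group topology. It can be chosen so that some countable open subgroup has a Polish dual.*

**Theorem 2.** *(a) Every abelian group $G$ that has infinite exponent or satisfies $|G|\ge\mathfrak c$ admits a non-discrete strongly reflexive topology. (b) If $G$ is countable of finite exponent, every reflexive topology on $G$ is discrete. Hence for countable $G$: infinite exponent $\iff$ $G$ admits a non-discrete reflexive topology $\iff$ $G$ admits a non-discrete strongly reflexive topology. Under CH, an infinite abelian group admits a non-discrete strongly reflexive topology iff it is not (countable of finite exponent).*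

Some cases are immediate. If $G$ contains, algebraically, an infinite compact group $K$, declare $K$ open with its compact topology. Then $G$ is a non-discrete LCA group and we are done. For a countable group this is impossible: by the Baire theorem a countable locally compact group has an isolated point, so it is discrete. For countable groups we must leave the locally compact world, and there the groups $X_\Sigma$ enter. We look for $\Sigma$ such that the continuous characters of $X_\Sigma$ are exactly the evaluations at elements of $G$. Then $G$, as the dual of $X_\Sigma$, gets a topology in which all sequences of $\Sigma$ converge to $0$.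

Countable groups suffice. We treat $\mathbb Z$ in Section 6 and certain direct sums $\bigoplus_j\mathbb Z(d_j)$, together with $\mathbb Z(p^\infty)$, in Section 8. Sections 9 and 10 pass from these to every $G$ of infinite exponent.

We use the following facts. The first two are from W. Banaszczyk, M. J. Chasco, E. Martín‑Peinador, *Open subgroups and Pontryagin duality*, Math. Z. 215 (1994).

* (B1) If $A$ is an open subgroup of $G$, then $G$ is reflexive iff $A$ is.
* (B2) If $K\le G$ is compact and $G$ has sufficiently many characters, then $G$ is reflexive iff $G/K$ is.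
* Pontryagin duality for LCA groups; the dual of a reflexive group is reflexive.
* A continuous surjective homomorphism between Polish groups is open.
* Discrete abelian groups have invariant means.
* Standard facts on basic subgroups of abelian $p$-groups (recalled in Section 10).

## 3. When $X_\Sigma$ is reflexive

**Lemma 3.1.** *(F1) If $c\le\frac14$ and $\|kz\|\le c$ for $k=1,\dots,N$, then $\|z\|\le c/N$. (F2) A subgroup of $\mathbb T$ contained in $\{\|z\|\le\frac14\}$ is trivial.*

*Proof.* Represent $z$ by a real number, also called $z$, with $|z|\le\frac12$. Then $|z|=\|z\|\le c$. If $k|z|\le c$ and $k<N$, then $(k+1)|z|\le2k|z|\le2c\le\frac12$, so $(k+1)|z|=\|(k+1)z\|\le c$. Inductively $N|z|\le c$. For (F2), apply (F1) with $c=\frac14$ and every $N$. $\square$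

By (F1), each set in (1.1) has the form $\{x:\|gx\|\le\frac14\ \forall g\in A\}$ with $A\subset G$: let $A$ consist of the multiples $kg$, $1\le k\le n$, of the elements $g$ listed there.

**Lemma 3.2.** *Suppose $X=X_\Sigma$ separates the points of $G$ and every continuous character of $X$ is evaluation at an element of $G$. Then $X$ is reflexive. Hence so is $(G,\tau):=X^\wedge$, with $(G,\tau)^\wedge\cong X$, and $b_{s,i}\to0$ in $\tau$ for every $s$.*

*Proof.* Evaluations at elements of $G$ are continuous on $X$. By the two assumptions $X^\wedge=G$ as a group.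

**Step 1: the sequences converge.** This is needed for surjectivity in Step 4. A compact $C\subset X$ has compact image in $c_0(\mathbb T)$ under $x\mapsto(b_{s,i}x)_i$. For each $\varepsilon>0$ this image has a finite $\varepsilon$-net of null sequences, so $\sup_{x\in C}\|b_{s,i}x\|\to0$ as $i\to\infty$. This says $b_{s,i}\to0$ in $\tau$.

**Step 2: $\alpha_X$ is continuous.** Since $X$ is metrizable, null sequences suffice. Let $x_n\to0$ in $X$ and let $C\subset X^\wedge$ be compact. Restricting characters to the compact set $\{x_n\}\cup\{0\}$ maps $C$ onto a compact set of functions in the uniform topology. Such a set is equicontinuous, so $\sup_{\chi\in C}\|\chi(x_n)\|\to0$, that is, $\alpha_X(x_n)\to0$.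

**Step 3: $\alpha_X$ is injective and open onto its image.** Injectivity is clear, since the elements of $G$ separate the points of $X\subset\mathrm{Hom}(G,\mathbb T)$. Let $U=\{x:\|gx\|\le\frac14\ \forall g\in A\}$ be a basic neighborhood, and let $U^{\triangleright}$ be the set of continuous characters with $\|\chi\|\le\frac14$ on $U$. Given $n$, choose a neighborhood $V\ni0$ with $V+\dots+V\subset U$ ($n$ summands). By (F1), $\|\chi\|\le\frac1{4n}$ on $V$ for every homomorphism $\chi$ with $\|\chi\|\le\frac14$ on $U$. So $U^{\triangleright}$ is equicontinuous. It is also closed in $\mathbb T^X$, since a pointwise limit of its members is a homomorphism bounded by $\frac14$ on $U$, hence continuous. By Ascoli, $U^{\triangleright}$ is compact in $X^\wedge$. It contains the evaluations at the elements of $A$. So if $\|\alpha_X(x)\|\le\frac14$ on the compact set $U^{\triangleright}$, then $x\in U$. Therefore $\alpha_X(U)$ contains a neighborhood of $0$ in $\alpha_X(X)$.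

**Step 4: $\alpha_X$ is onto.** Let $\xi$ be a continuous character of $(G,\tau)$. By Step 1, $\xi(b_{s,i})\to0$ for every $s$. So $\xi\in X$ by the definition of $X_\Sigma$.

Thus $X$ is reflexive, and its dual $(G,\tau)$ is reflexive with dual $X$. $\square$

From now on, in the situation of Lemma 3.2, put $L^\perp=\{x\in X:Lx=0\}$ for $L\le G$.

## 4. Discrete cyclic subgroups: why one sequence is not enough

**Lemma 4.1.** *Let $X=X_\Sigma$ be as in Lemma 3.2 and suppose $(G,\tau)$ is strongly reflexive. Then every closed subgroup $H$ of $X$ equals $L^\perp$ for $L=\{g\in G:gH=0\}$. If $G=\mathbb Z$, every infinite subgroup of $X$ is dense in $X$.*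

*Proof.* $X/H$ is a Hausdorff quotient of $X\cong(G,\tau)^\wedge$, so it is reflexive and its characters separate points. A character of $X/H$, composed with $X\to X/H$, is evaluation at some $g\in L$. So for $x\notin H$ there is $g\in L$ with $gx\ne0$, and $x\notin L^\perp$. If $G=\mathbb Z$ and $H$ is infinite and closed, then no $n\ne0$ satisfies $nH=0$, because $\{t\in\mathbb T:nt=0\}$ is finite. Thus $L=0$ and $H=X$. Apply this to closures of infinite subgroups. $\square$

The first thing one would try is a single sequence, thinned out enough to avoid the phenomenon of Example 1.3. Lemma 4.1 shows where this breaks.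

**Example 4.2.** Let $G=\mathbb Z$, $m_k=2^{k^2}$ ($k\ge0$) and $X=\{x\in\mathbb T:m_kx\to0\}$. Put $h=\sum_{k\ge0}2^{-k^2-k}$. For $k<j$ we have $j^2-k^2-k\ge j^2-(j-1)^2-(j-1)=j>0$, so these terms of $m_jh$ are integers. The remaining terms give
$$m_jh\equiv2^{-j}+\sum_{k>j}2^{j^2-k^2-k}\pmod 1,\qquad 0<\sum_{k>j}2^{j^2-k^2-k}\le2\cdot2^{-3j-2}=2^{-3j-1}.$$
So $h\in X$. Given $n\ge1$, choose $j\ge2$ with $2^{j-2}\le n<2^{j-1}$. Then $nm_jh$ is congruent to a number in $[\frac14,\frac12+2^{-2j-2}]\subset[\frac14,\frac34]$, so $\|m_j(nh)\|\ge\frac14$. Hence $\langle h\rangle$ is infinite and discrete, therefore closed. It is torsion-free, so it is not all of $X\ni\frac12$. By Lemma 4.1, this $X$ does not lead to a strongly reflexive topology on $\mathbb Z$. (It does satisfy the hypotheses of Lemma 3.2; see Remark 6.4.)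

**Example 4.3.** Let $G=\bigoplus_{j\ge1}\langle a_j\rangle$, where the orders $d_j$ are distinct primes with $d_j\ge2^{j+1}$, and let $X=\{x:a_jx\to0\}$. Let $h(a_j)=c_j/d_j$ with $c_j=\lceil2^{-j}d_j\rceil$. Then $2^{-j}\le c_j/d_j\le2^{-j}+1/d_j$, so $h\in X$. For $2^{j-2}\le n<2^{j-1}$, $j\ge2$, we get $nc_j/d_j\in[\frac14,\frac34]$, because $n/d_j<\frac14$. So $\langle h\rangle$ is discrete and infinite. Since $0<c_j<\frac{d_j}2+1<d_j$ and the $d_j$ are distinct primes, $gh=0$ only for $g=0$. Thus $L=0$ and $L^\perp=X\ne\langle h\rangle$, because $X$ has non-zero torsion elements. Again Lemma 4.1 rules this $X$ out.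

In both examples each multiple $nh$ is large at some late index, at an index that grows with $n$. The remedy is to enlarge the list: for suitable multipliers $q$ and all elements $b$ of $S_s$ with late index, put $qb$ into $S_{s+1}$. Then $qh$, measured by $S_s$ at late indices, is no larger than $h$ measured by $S_{s+1}$, and the latter tends to $0$. The multiplier is now free to steer $qh$ at the early indices at no cost at the late ones. There are two dangers. The group $X$ shrinks, so it could fail to separate points. And, as in Example 1.3, lists that are too dense create new characters. Very lacunary multipliers meet both, and the next lemma is the quantitative form of this.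

## 5. Points that stay small along a lacunary list

The lemma concerns integers $b_i$ that grow very fast and one further frequency $\beta$. It produces a point $x$ at which all $b_ix$ are small mod $1$ while $\beta x$ is not. It will be used to show that a character with large frequencies cannot be continuous.

**Lemma 5.1.** *Let $D\ge1$ be an integer, $0<\delta\le\frac14$, $\Lambda\ge2^8D^2/\delta^2$, and let $b_0<\dots<b_N<b_{N+1}=:M$ be positive integers with $b_{i+1}\ge\Lambda b_i$. Let $\beta\in\mathbb R$, $\frac{b_0}2\le|\beta|\le\frac M2$. Then there is $x\in\frac1M\mathbb Z$ with*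
$$|x|\le\frac\delta{Db_0},\qquad \|ub_ix\|\le\delta\ \ (0\le i\le N,\ 1\le u\le D,\ u\in\mathbb Z),\qquad \|\beta x\|\ge\gamma:=\frac{\delta^2}{2^8D^2}.$$

*Proof.* We may assume $\beta>0$. Put $\kappa=\frac\delta{32D}$ and let $l\le N$ be maximal with $b_l\le2\beta$. Then $2\beta\le b_{l+1}$. Note $\frac D\Lambda\le\frac{\delta^2}{2^8D}\le\frac\delta4$ and $\frac1\Lambda\le\frac{\delta^2}{2^8D^2}\le\frac\delta{4D}$.

**Step 1: rounding.** This turns a real number $\alpha$ into a point of $\frac1M\mathbb Z$ that satisfies the first two requirements. Let $0\le i\le N$ and $0\le\alpha\le\frac\delta{4Db_i}$. Put $\alpha_i=\alpha$; for $i'=i+1,\dots,N+1$ let $\alpha_{i'}$ be a multiple of $1/b_{i'}$ nearest to $\alpha_{i'-1}$; let $x=\alpha_{N+1}$. Since the $b$'s grow at least by the factor $2^8$,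
$$|x-\alpha|\le\sum_{i'>i}\frac1{2b_{i'}}\le\frac1{b_{i+1}},\qquad |x-\alpha_{i'}|\le\frac1{b_{i'+1}}\quad(i<i'\le N).$$
For $i<i'\le N$ we have $b_{i'}\alpha_{i'}\in\mathbb Z$, so $\|ub_{i'}x\|\le D\,b_{i'}/b_{i'+1}\le D/\Lambda\le\delta$. For $i'\le i$ we have $|ub_{i'}x|\le Db_i(\alpha+\frac1{b_{i+1}})\le\frac\delta4+\frac D\Lambda\le\delta$. Finally $|x|\le\frac\delta{4Db_i}+\frac1{\Lambda b_i}\le\frac\delta{Db_0}$.

It remains to choose $i$ and $\alpha$ so that $\beta x$ stays away from $\mathbb Z$, or to choose $x$ directly.

**Step 2: the case $\beta\le\kappa b_{l+1}$.** Here rounding hardly disturbs $\beta\alpha$. Take $i=l$ and $\alpha=\min\{\frac\delta{4Db_l},\frac1{4\beta}\}$. As $b_l\le2\beta$, $\beta\alpha\in[\frac\delta{8D},\frac14]$. Moreover $\beta|x-\alpha|\le\beta/b_{l+1}\le\kappa=\frac\delta{32D}$. So $\beta x\in[\frac\delta{16D},\frac12-\frac\delta{16D}]$ and $\|\beta x\|\ge\frac\delta{16D}\ge\gamma$.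

**Step 3: the case $\beta>\kappa b_{l+1}$, $l<N$.** Now $\beta$ is comparable to $b_{l+1}$, and we work at that scale. Take $i=l+1$ and $\alpha=\frac\delta{4Db_{l+1}}$. From $\kappa b_{l+1}<\beta\le\frac12b_{l+1}$ we get $\beta\alpha\in[\frac{\delta^2}{128D^2},\frac\delta{8D}]$. Also $\beta|x-\alpha|\le\frac{b_{l+1}}{2b_{l+2}}\le\frac1{2\Lambda}\le\frac{\delta^2}{512D^2}$. Hence $\frac{\delta^2}{256D^2}\le\beta x\le\frac14$ and $\|\beta x\|\ge\gamma$.

**Step 4: the case $l=N$, $\kappa M<\beta\le\frac M2$.** Here a few steps of size $1/M$ suffice. Let $a\ge1$ be minimal with $a\beta/M\ge\frac14$. Since $\beta/M\le\frac12$, we have $a\beta/M\le\frac34$. Also $a\le1+\frac1{4\kappa}=1+\frac{8D}\delta\le\frac{16D}\delta$. Take $x=a/M$. Then $\|\beta x\|\ge\frac14\ge\gamma$. Further $0\le ub_ix\le\frac{Db_Na}M\le\frac{16D^2}{\delta\Lambda}\le\delta$, and $|x|\le\frac{16D}{\delta\Lambda b_N}\le\frac\delta{Db_0}$. $\square$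

## 6. The group $\mathbb Z$

By Lemma 4.1 we need a group $X\subset\mathbb T$ in which every infinite subgroup is dense. The torsion part of $X$ will be $\mathbb Z(2^\infty)$, dense in $X$. So the task is: given $h\in X$ of infinite order and $y=2^{-i}$, find $n$ with $nh$ close to $y$.

At indices below some $J$ we can use a moderate integer $c$ with $ch$ close to $y$ in $\mathbb T$. At indices $\ge J$ we want $y$ to be invisible and $nh$ to be small. We take $n=g+c$ with $g$ very large and impose two conditions on the list. For an element $a$ of the list of index $\ge J$, the element $na$ also belongs to the next list, with the same index. For an element $a$ of index $<J$, the element $ga=(n-c)a$ belongs to the next list with index $J$; then $a\cdot nh=a\cdot gh+a\cdot ch$ is close to $a\cdot ch$. The definition below is this requirement, iterated.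

**Choices.** At stage $J=1,2,\dots$ we choose, in this order, a power of two $r_J$ (and put $m_J=r_1\cdots r_J$, $m_0=1$); then for $\sigma=0,1,\dots,J-1$ successively a positive integer $C_{\sigma,J}$ and, for $c=1,\dots,C_{\sigma,J}$, positive integers $g_\omega$, where $\omega=(\sigma,J,c)$, with
$$m_J\mid g_\omega,\qquad g_\omega\ge C_{\sigma,J},\qquad\text{and put } n_\omega=g_\omega+c\le2g_\omega.$$
We call $\omega$ an *atom* of *stage* $J(\omega)=J$, with $\sigma(\omega)=\sigma$. Let $z_1,z_2,\dots$ be all numbers $r_J,g_\omega$ in order of choice and $\pi_t=z_1\cdots z_t$. We require $z_1\ge4$ and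
$$z_{t+1}\ge(2\pi_t)^{t+1}.\tag{6.1}$$

Let $W_s$ be the set of pairs $(F,l)$ with $l\ge0$ an integer and $F$ a finite set of atoms whose $\sigma$'s are pairwise distinct and all $<s$. The *level* is $\lambda(F,l)=\max(\{l\}\cup\{J(\omega):\omega\in F\})$. There are finitely many pairs of each level. Define integers by $a(\emptyset,l)=m_l$ and, for $\omega\in F$ with maximal $\sigma$ and $F'=F\setminus\{\omega\}$,
$$a(F,l)=\begin{cases}g_\omega\,a(F',l)&\text{if }\lambda(F',l)<J(\omega),\\ n_\omega\,a(F',l)&\text{if }\lambda(F',l)\ge J(\omega).\end{cases}$$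
For example, if $\omega=(0,1,c)$, then $a(\{\omega\},0)=g_\omega$ and $a(\{\omega\},1)=n_\omega m_1$ have level $1$, and $a(\{\omega\},2)=n_\omega m_2$ has level $2$. By induction on $|F|$,
$$m_k\mid a(F,l)\quad\text{if }\lambda(F,l)=k.\tag{6.2}$$
Indeed in the first case the level is $k=J(\omega)$ and $m_k\mid g_\omega$. In the second the level of $(F',l)$ is already $k$.

Let $A_k^{(s)}=\max\{a(F,l):(F,l)\in W_s,\ \lambda(F,l)\le k\}$ and $A_k=A_k^{(k)}$. Atoms of stage $\le k$ have $\sigma<k$, so $A_k\ge A_k^{(s)}$ for all $s$. We further require $r_J\ge2^JA_{J-1}$. With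
$$K_{s,J}=2^{J+1}A_{J-1}^{(s)},\qquad \rho_{s,J}=\frac1{2K_{s,J}K_{s,J+1}}$$
we also require
$$C_{s,J}=K_{s,J}\lceil1/\rho_{s,J}\rceil\qquad(0\le s<J).$$
This is legitimate. The number $A_{J-1}$ involves only stages $<J$. The number $K_{s,J+1}$ involves only $A_J^{(s)}$, that is, $m_0,\dots,m_J$ and atoms with $\sigma<s$ of stage $\le J$, and all of these are chosen before $C_{s,J}$. For instance, with $r_1=4$: $A_0=1$, $K_{0,1}=4$, $A^{(0)}_1=m_1=4$, $K_{0,2}=32$, $\rho_{0,1}=\frac1{256}$, $C_{0,1}=1024$.

For $x\in\mathbb T$ put
$$\|x\|_{s,k}=\max\{\|a(F,l)x\|:(F,l)\in W_s,\ \lambda(F,l)=k\},\qquad X=\{x\in\mathbb T:\|x\|_{s,k}\to0\ (k\to\infty)\ \ \forall s\}.$$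
This is $X_\Sigma$ for the sequences $S_s=(a(F,l))_{(F,l)\in W_s}$, listed by increasing level. A base at $0$ is given by the sets $U(s,\varepsilon)=\{x\in X:\|x\|_{s,k}\le\varepsilon\ \forall k\ge0\}$. The pair $(\emptyset,0)$ gives $\|x\|\le\varepsilon$, which takes care of the finite sets $F$ in (1.1), and the sets $S_s$ increase with $s$.

Let $\omega=(s,J,c)$ be an atom and $(F,l)\in W_s$. Then $(F\cup\{\omega\},l)\in W_{s+1}$ and $\omega$ has maximal $\sigma$ in it. So $a(F\cup\{\omega\},l)$ is $n_\omega a(F,l)$, of the same level as $(F,l)$, if $\lambda(F,l)\ge J$, and it is $(n_\omega-c)a(F,l)$, of level $J$, if $\lambda(F,l)<J$. Hence the two wishes formulated above hold: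
$$\|n_\omega x\|_{s,k}\le\|x\|_{s+1,k}\ \ (k\ge J),\qquad \|a(F,l)(n_\omega-c)x\|\le\|x\|_{s+1,J}\ \ (\lambda(F,l)<J).\tag{6.3}$$

**Lemma 6.1.** *$\mathbb Z(2^\infty)$ is the torsion subgroup of $X$ and is dense in $X$. In particular $X$ separates the points of $\mathbb Z$.*

*Proof.* By (6.2), $a(F,l)$ kills $\frac1{m_k}\mathbb Z/\mathbb Z$ if $\lambda(F,l)\ge k$. So $\mathbb Z(2^\infty)\subset X$. If $x\in X$ has order $N$, then $\|m_kx\|=\|x\|_{0,k}\to0$ within a finite group, so $m_kx=0$ for large $k$ and $N$ is a power of $2$.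

For density, let $x\in X$ and write $x=y+e$ with $y\in\frac1{m_k}\mathbb Z/\mathbb Z$ and $e=\vartheta/m_k$, $|\vartheta|\le\frac12$. For $(F,l)$ of level $\ge k$, $\|a(F,l)e\|=\|a(F,l)x\|$. For level $<k$, $|a(F,l)e|\le A_{k-1}/m_k\le A_{k-1}/r_k\le2^{-k}$. So $\|e\|_{s,j}\le\max\{2^{-k},\sup_{i\ge k}\|x\|_{s,i}\}$ for all $j$, and $e\to0$ in $X$ as $k\to\infty$. $\square$

**Proposition 6.2.** *Every continuous character $\chi$ of $X$ is evaluation at an integer.*

*Proof.* Choose $s$ and $0<\delta\le\frac14$ with $\|\chi\|\le\frac1{12}$ on $U(s,2\delta)$.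

**Step 1: frequencies on the finite subgroups.** We record $\chi$ on $\frac1{m_k}\mathbb Z/\mathbb Z$ by an integer. Let $\chi(a/m_k)=\zeta_ka/m_k$ with $\zeta_k\in\mathbb Z\cap(-\frac{m_k}2,\frac{m_k}2]$. Then $\zeta_{k+1}\equiv\zeta_k$ mod $m_k$, so
$$\zeta_{k+1}\ne\zeta_k\ \Longrightarrow\ |\zeta_{k+1}|\ge m_k-|\zeta_k|\ge\tfrac{m_k}2.\tag{6.4}$$
Suppose, for a contradiction, that $\zeta_{k+1}\ne\zeta_k$ for infinitely many $k$.

**Step 2: the list is lacunary.** This prepares Lemma 5.1. The elements of level $k$ are not lacunary themselves, but they are up to bounded factors $u\le D$. Fix $J_0$, let $z_1,\dots,z_{t_0}$ be the numbers of stages $\le J_0$, and put $D=2^s\pi_{t_0}$. Let $(F,l)\in W_s$ have level $k>J_0$, let $F_+$ be the set of atoms of $F$ of stage $>J_0$, and $l_+=\max(l,J_0)$. Write $a(F,l)=ub$, where $u$ is the product of the factors $g_\omega$ or $n_\omega$ with $J(\omega)\le J_0$ and of $r_1\cdots r_{\min(l,J_0)}$, and $b$ is the product of the factors $g_\omega$ or $n_\omega$ with $\omega\in F_+$ and of $r_{J_0+1}\cdots r_{l_+}$. Since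 $n_\omega\le2g_\omega$ and the at most $s$ atoms are distinct, $u\le D$.

For $\omega\in F_+$ the choice between $g_\omega$ and $n_\omega$ depends only on whether $l\ge J(\omega)$ or some atom of $F$ with smaller $\sigma$ has stage $\ge J(\omega)$. As $J(\omega)>J_0$, this depends only on $(F_+,l_+)$. So $b=b(F_+,l_+)$. With $\bar b=r_{J_0+1}\cdots r_{l_+}\prod_{\omega\in F_+}g_\omega$ we have $\bar b\le b\le2^s\bar b$.

Different pairs $(F_+,l_+)$ correspond to products $\bar b$ of $z_t$'s over different sets of indices $t>t_0$. Take two different pairs, giving $b',b$ and $\bar b',\bar b$, and let $t$ be the largest index occurring in exactly one of the two sets, say in that of $\bar b'$. Cancel the common factors of index $>t$. By (6.1),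
$$\frac{b'}b\ge2^{-s}\frac{\bar b'}{\bar b}\ge2^{-s}\frac{z_t}{\pi_{t-1}}\ge2^{t-s}\pi_{t-1}^{\,t-1}\ge\Lambda:=2^{t_0-s}\pi_{t_0}^{\,t_0}.$$
For $J_0$ large, $\Lambda\ge2^8D^2/\delta^2=2^{8+2s}\pi_{t_0}^2/\delta^2$. Fix such a $J_0$. Then $D$, $\Lambda$ and $\gamma=\delta^2/(2^8D^2)$ do not depend on $k$.

The smallest $b$ at level $k>J_0$ is $b_0=m_k/m_{J_0}$, from $(\emptyset,k)$. Indeed, if $l=k$ then $b\ge\bar b\ge m_k/m_{J_0}$. If $l<k$, then $\bar b$ contains some $g_\omega$ with $J(\omega)=k$, and $g_\omega\ge m_k$. At the upper end, let $r_{k+1}=z_t$. Each $b$ of level $k$ is $\le2^s\pi_{t-1}$, so as above $m_{k+1}\ge z_t\ge\Lambda b$.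

**Step 3: test points.** We apply Lemma 5.1, for each $k>J_0$ with $\zeta_{k+1}\ne\zeta_k$, to the $b$'s of level $k$, $M=m_{k+1}$ and $\beta=\zeta_{k+1}$. The hypothesis holds since $\frac{b_0}2\le\frac{m_k}2\le|\beta|\le\frac M2$ by (6.4). We get $x_k\in\frac1{m_{k+1}}\mathbb Z$ with
$$|x_k|\le\frac{\delta m_{J_0}}{Dm_k}\le\frac\delta{m_k},\qquad\|x_k\|_{s,k}\le\delta,\qquad\|\chi(x_k)\|=\|\zeta_{k+1}x_k\|\ge\gamma.$$
Elements of level $>k$ kill $x_k$ by (6.2). At levels $<k$, $|a(F,l)x_k|\le A_{k-1}\delta/m_k\le A_{k-1}\delta/r_k\le2^{-k}$.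

**Step 4: adding test points.** Many of them together are still small, but $\chi$ adds up. Consider a sum of elements $\pm x_k$ over finitely many distinct such $k\ge k_1$, where $2^{1-k_1}\le\delta$. For $i\ge k_1$ its $\|\cdot\|_{s,i}$ is at most $\delta+\sum_{k>i}2^{-k}\le2\delta$. For $i<k_1$ it is at most $\sum_{k\ge k_1}2^{-k}=2^{1-k_1}\le2\delta$. So all these sums lie in $U(s,2\delta)$, where $\|\chi\|\le\frac1{12}$. In particular $\|\chi(x_k)\|\in[\gamma,\frac1{12}]$. Choose signs so that $\chi(\pm x_k)$ is represented in $[\gamma,\frac1{12}]$ and add successively. The partial sums increase by at least $\gamma$ and at most $\frac1{12}$ each time, so one of them lies in $(\frac1{12},\frac16]$. This is a contradiction.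

**Step 5: conclusion.** So $\zeta_k=\zeta$ for all large $k$, and $\chi(x)=\zeta x$ on $\mathbb Z(2^\infty)$. Both sides are continuous on $X$, and $\mathbb Z(2^\infty)$ is dense by Lemma 6.1. $\square$

By Lemma 3.2, $X$ and $(\mathbb Z,\tau):=X^\wedge$ are reflexive and dual to each other. Since $0\ne m_l\to0$ in $\tau$, the topology $\tau$ is not discrete.

**Proposition 6.3.** *Every infinite subgroup $H$ of $X$ is dense in $X$.*

*Proof.* If $H$ is torsion, it is an infinite subgroup of $\mathbb Z(2^\infty)$, hence equal to it, and Lemma 6.1 applies. Otherwise let $h\in H$ have infinite order and identify $h$ with an irrational real representative. By Lemma 6.1 it suffices to show $y=2^{-i}\in\overline{\langle h\rangle}$ for every $i$. Fix $i$, $s$, $\varepsilon$. Call $J>s$ *good* if $\|uh\|\ge\rho_{s,J}$ for $1\le u\le K_{s,J}$.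

**Step 1: there are arbitrarily large good $J$.** Goodness will bound the multiplier $c$ in Step 2 by $C_{s,J}$. If the claim fails, then for all $J\ge J_1$ there are $1\le u_J\le K_{s,J}$ and $v_J\in\mathbb Z$ with $|h-v_J/u_J|<\rho_{s,J}$. The numbers $K_{s,J}$ are nondecreasing in $J$, so $\rho_{s,J+1}\le\rho_{s,J}$ and
$$\Bigl|\frac{v_J}{u_J}-\frac{v_{J+1}}{u_{J+1}}\Bigr|<2\rho_{s,J}=\frac1{K_{s,J}K_{s,J+1}}\le\frac1{u_Ju_{J+1}}.$$
Two different fractions with these denominators differ by at least $\frac1{u_Ju_{J+1}}$. So the fractions coincide for all $J\ge J_1$. As $\rho_{s,J}\to0$, $h$ is rational, a contradiction.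

**Step 2: a multiplier for the early levels.** Let $J$ be good. By Dirichlet's theorem there is $1\le u\le K_{s,J}$ with $\alpha:=\|uh\|\le\frac1{K_{s,J}+1}<\frac1{K_{s,J}}$, and $\alpha\ge\rho_{s,J}$. The points $v\cdot uh$, $1\le v\le\lceil1/\alpha\rceil$, move around the whole circle in steps of length $\alpha$. So one of them is within $\frac2{K_{s,J}}$ of $y$. With $c=vu$ we have
$$1\le c\le K_{s,J}\lceil1/\rho_{s,J}\rceil=C_{s,J},\qquad\|ch-y\|\le\frac2{K_{s,J}}=\frac1{2^JA_{J-1}^{(s)}}.$$

**Step 3: correcting the late levels.** Let $n=n_\omega$ with $\omega=(s,J,c)$, and let $J$ be so large that $2^i\mid m_J$. For $(F,l)\in W_s$ of level $<J$ write $nh-y=(n-c)h+(ch-y)$. By (6.3), $\|a(F,l)(nh-y)\|\le\|h\|_{s+1,J}+2^{-J}$. For level $k\ge J$, $a(F,l)y=0$ by (6.2), and $\|a(F,l)nh\|\le\|h\|_{s+1,k}$ by (6.3). As $\|h\|_{s+1,k}\to0$, we have $nh-y\in U(s,\varepsilon)$ if $J$ is a sufficiently large good number. $\square$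

**Remark 6.4.** Example 4.2 satisfies the hypotheses of Lemma 3.2. There the list is $m_k=2^{k^2}$, with no atoms. Density of $\mathbb Z(2^\infty)$ follows as in Lemma 6.1, since for $e=\vartheta/m_k$ and $j<k$ we have $|m_je|\le m_{k-1}/(2m_k)=2^{-2k}$. For a character $\chi$ define $\zeta_k$ as above. If $\zeta_{k+1}\neq\zeta_k$ and $k$ is large, apply Lemma 5.1 with $D=1$, the single number $b_0=m_k$, $M=m_{k+1}=2^{2k+1}m_k$ and $\beta=\zeta_{k+1}$. Then $m_jx_k=0$ in $\mathbb T$ for $j>k$, and for $j<k$, $|m_jx_k|\le\delta m_{k-1}/m_k\le2^{1-2k}\le2^{-k}$. Steps 4 and 5 apply unchanged. So it is only the discrete subgroup $\langle h\rangle$ that spoils this example.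

**Theorem 6.5.** *$(\mathbb Z,\tau)$ is strongly reflexive and non-discrete, with Polish dual.*

*Proof.* By Proposition 6.3 the closed subgroups of $X$ are $X$ and finite groups, all reflexive. The Hausdorff quotients of $X$ are $0$ and $X/F$ with $F$ finite, which are reflexive by (B2), since $X$ is reflexive and has sufficiently many characters. A closed subgroup $n\mathbb Z$, $n\ge1$, of $(\mathbb Z,\tau)$ has finite Hausdorff, hence discrete, quotient. So it is open, and it is reflexive by (B1). The subgroup $0$ is reflexive. The Hausdorff quotients of $\mathbb Z$ are $\mathbb Z$ and finite groups. The dual $X$ is a CI group, hence Polish. $\square$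

## 7. Compact quotients: almost homomorphisms and extension of characters

For torsion groups the closed subgroups $H$ of $X$ are no longer only finite or everything. We will arrange that $X/H$ is compact for $H\ne0$. This section shows that then the characters of $H$ are controlled by those of $X$.

**Lemma 7.1.** *Let $A$ be an abelian group and $f:A\to\mathbb T$ with $\|f(a+b)-f(a)-f(b)\|\le\varepsilon<\frac14$ for all $a,b$. Then there is a homomorphism $\psi:A\to\mathbb T$ with $\|f-\psi\|\le\varepsilon$ on $A$.*

*Proof.* Let $r(a,b)\in[-\varepsilon,\varepsilon]$ be the real lift of $f(a+b)-f(a)-f(b)$. The number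
$$r(b,c)-r(a+b,c)+r(a,b+c)-r(a,b)$$
has class $0$ in $\mathbb T$, since all values of $f$ cancel. So it is an integer, of absolute value $\le4\varepsilon<1$, hence $0$. Let $B(a)$ be an invariant mean over $c$ of the bounded function $c\mapsto r(a,c)$. Averaging the identity over $c$, and using invariance for $c\mapsto r(a,b+c)$, gives $r(a,b)=B(a)+B(b)-B(a+b)$. So $\psi=f+B$ satisfies $\psi(a+b)-\psi(a)-\psi(b)=r(a,b)+B(a+b)-B(a)-B(b)=0$, and $|B|\le\varepsilon$. $\square$

**Lemma 7.2.** *If $X$ is a CI group, $H$ a closed subgroup, $\pi:X\to X/H$ the quotient map, and $X/H$ is compact, there is a compact $C_0\subset X$ with $C_0+H=X$.*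

*Proof.* Let $U_n$ be the open ball of radius $2^{-n}$ at $0$ ($n\ge1$) and $U_0=X$. The set $\pi(U_{n+1})$ is an open symmetric neighborhood of $0$, and the closure of $\pi(U_n)$ is compact and covered by the translates $\pi(f)+\pi(U_{n+1})$, $f\in U_n$. So there is a finite $F_n\subset U_n$ with $\pi(U_n)\subset\pi(F_n)+\pi(U_{n+1})$. Since the metric is complete and invariant, the series $\sum_nf_n$ with $f_n\in F_n$ converge, uniformly over $\prod_nF_n$. So $C_0=\{\sum_nf_n:f_n\in F_n\}$ is the image of the compact space $\prod F_n$ under a uniform limit of continuous maps. It is therefore compact. Given $\xi\in X/H=\pi(U_0)$ we choose successively $f_n\in F_n$ with $\xi-\sum_{i\le n}\pi(f_i)\in\pi(U_{n+1})$. These differences tend to $0$, so $\xi=\pi(\sum f_i)$. $\square$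

**Lemma 7.3.** *Let $X$ be a CI group and $H$ a closed subgroup with $X/H$ compact. Then every continuous character of $H$ extends to $X$, and the restriction $\rho:X^\wedge\to H^\wedge$ is an open surjection.*

*Proof.* The map $\rho$ is continuous, since compact subsets of $H$ are compact in $X$.

**Step 1: extension.** This gives surjectivity. Let $\chi\in H^\wedge$ and $E=(X\times\mathbb T)/\Delta$ with the closed subgroup $\Delta=\{(h,-\chi(h)):h\in H\}$. The map $t\mapsto[(0,t)]$ is injective and continuous, so $\mathbb T$ embeds in $E$ as a compact subgroup. The preimage of this subgroup in $X\times\mathbb T$ is $H\times\mathbb T$, so $E/\mathbb T\cong X/H$ is compact. Hence $E$ is compact, and $\mathrm{id}_{\mathbb T}$ extends to a continuous character of $E$. Compose it with $x\mapsto[(x,0)]$. Since $[(h,0)]=[(0,\chi(h))]$, this extends $\chi$.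

**Step 2: an almost additive correction.** For openness we must find an extension that is small on a given compact set when $\chi$ is small. Let $C\subset X$ be compact and $\varepsilon>0$. Take $C_0$ from Lemma 7.2 and put
$$C_1=C\cup C_0\cup\{0\},\qquad B=H\cap(C_1-C_1-C_1),\qquad\varepsilon'=\min\{\tfrac\varepsilon2,\tfrac1{12}\}.$$
The set $B$ is compact. Let $\chi\in H^\wedge$ with $\|\chi\|\le\varepsilon'$ on $B$ and let $g_0\in X^\wedge$ extend $\chi$. For $\xi\in X/H$ choose $c(\xi)\in\xi\cap C_0$ and put $\varphi(\xi)=g_0(c(\xi))$. Then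
$$\varphi(\xi+\xi')-\varphi(\xi)-\varphi(\xi')=\chi\bigl(c(\xi+\xi')-c(\xi)-c(\xi')\bigr)$$
has norm $\le\varepsilon'$, because the argument lies in $B$. By Lemma 7.1 there is a homomorphism $\psi:X/H\to\mathbb T$ with $\|\varphi-\psi\|\le\varepsilon'$.

**Step 3: $\psi$ is continuous.** Otherwise it could not be used to correct $g_0$. Let $\xi_n\to0$ in $X/H$. Lift it to $x_n\to0$ with $x_n\in\xi_n$. Every subsequence has a further one along which $c(\xi_n)\to c_0\in C_0$. Since $c(\xi_n)-x_n\in H$, we get $c_0\in H\cap C_0\subset B$. So along it $\varphi(\xi_n)\to g_0(c_0)=\chi(c_0)$, of norm $\le\varepsilon'$. Hence $\limsup\|\psi(\xi_n)\|\le2\varepsilon'$ for every null sequence. Apply this to $(k\xi_n)_n$ for $k\le N$: eventually $\|k\psi(\xi_n)\|\le3\varepsilon'\le\frac14$ for all $k\le N$. By (F1), $\|\psi(\xi_n)\|\le\frac1{4N}$ eventually. As $N$ is arbitrary, $\psi(\xi_n)\to0$.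

**Step 4: the small extension.** Let $g=g_0-\psi\circ\pi\in X^\wedge$. Then $g|_H=\chi$. For $x\in C$ and $\xi=x+H$ we have $x-c(\xi)\in B$, and
$$\|g(x)\|\le\|\chi(x-c(\xi))\|+\|\varphi(\xi)-\psi(\xi)\|\le2\varepsilon'\le\varepsilon.$$
So $\rho(\{g:\|g\|\le\varepsilon\text{ on }C\})\supset\{\chi:\|\chi\|\le\varepsilon'\text{ on }B\}$, and $\rho$ is open. $\square$

## 8. Direct sums of finite cyclic groups, and $\mathbb Z(p^\infty)$

We treat two cases. **Case P:** a prime $p$ is given. **Case C:** an infinite set $\Pi$ of primes is given. The group will be $G=\bigoplus_j\langle a_j\rangle$, and the list $\Sigma$ has two ingredients beyond $a_j\to0$. Besides $a_j$, for each $m$ the elements $u_{j,m}a_j-g_m$ will converge to $0$ as $j\to\infty$, where $(g_m)$ runs through all of $G$ infinitely often. A closed subgroup that contains $u_{j,m}a_j$ for infinitely many $j$ must then contain $g_m$. This will force proper closed subgroups to be discrete. Secondly, everything is multiplied by products of multipliers $q_i$ which represent all residue classes. This is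 the steering device of Section 4.

**Choices.** Choose inductively, for $j=1,2,\dots$, with $E_{j-1}=\mathrm{lcm}(d_1,\dots,d_{j-1})$, $E_0=1$:

* a finite nonempty set $\mathcal M_j$ of positive integers containing a representative of every residue class mod $E_{j-1}$. All elements of $\mathcal M_1,\mathcal M_2,\dots$ in order of choice are $q_1<q_2<\cdots$, with $q_1\ge2$ and $q_{i+1}\ge q_i^{\,i+1}$. Let $\mathcal M_1\cup\dots\cup\mathcal M_j=\{q_1,\dots,q_{i_j}\}$ and $B_j=q_{i_j}^{\,j}$;
* integers $1=u_{j,0}<u_{j,1}<\dots<u_{j,j-1}$, then $d_j$, with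
$$u_{j,m+1}\ge2^{j+1}(1+E_{j-1})B_ju_{j,m}\ (0\le m\le j-2),\qquad d_j\ge2^{j+1}(1+E_{j-1})B_ju_{j,j-1}.$$

In Case P all $u_{j,m}$ and $d_j$ are powers of $p$. In Case C, $d_j\in\Pi$; since $d_j>E_{j-1}$, the $d_j$ are distinct primes. For instance, for $j=1$ one may take $\mathcal M_1=\{2\}$, $B_1=2$, and $d_1$ any admissible number $\ge2^2\cdot2\cdot2=16$; then $\mathcal M_2$ needs one element in each class mod $d_1$.

Let $G=\bigoplus_j\langle a_j\rangle$ with $\mathrm{ord}(a_j)=d_j$, $G_j=\langle a_1,\dots,a_j\rangle$ (of exponent $E_j$), and $G_0=0$. Let $(g_m)_{m\ge1}$ be a sequence with $g_m\in G_m$ in which every element of $G$ occurs infinitely often, and let $g_0=0$. For $0\le m\le j-1$ put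
$$a_j^{(m)}=u_{j,m}a_j-g_m\in G_j,\qquad\text{so } a_j^{(0)}=a_j.$$
Let $P_j^{(s)}$ be the set of products of at most $s$ elements of $\{q_1,\dots,q_{i_j}\}$, repetitions allowed, with $1\in P_j^{(s)}$. For a character $x$ put
$$\|x\|_{s,j}=\max\{\|q\,a_j^{(m)}x\|:0\le m\le\min(s,j-1),\ q\in P_j^{(s)}\}.$$
This depends only on $x|_{G_j}$ and is nondecreasing in $s$. Let $X=\{x\in\mathrm{Hom}(G,\mathbb T):\|x\|_{s,j}\to0\ (j\to\infty)\ \forall s\}$. This is $X_\Sigma$ for the list in which $S_s$ enumerates, for $j=1,2,\dots$ successively, the finitely many $qa_j^{(m)}$ with $m\le\min(s,j-1)$, $q\in P_j^{(s)}$. Since each $\mathrm{Hom}(G_k,\mathbb T)$ is finite, a base at $0$ is formed by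
$$U(k,s,\varepsilon)=\{x\in X:\ x|_{G_k}=0,\ \|x\|_{s,j}\le\varepsilon\ \forall j>k\}.$$
The steering property is
$$\|qx\|_{s,j}\le\|x\|_{s+1,j}\qquad\text{if }q\in\mathcal M_J,\ j\ge J,\tag{8.1}$$
because multiplying an element of $P_j^{(s)}$ by $q\in\{q_1,\dots,q_{i_j}\}$ gives an element of $P_j^{(s+1)}$.

The next lemma extends a character by one coordinate so that $\|\cdot\|_{s,j}$ is tiny, using only values $t$ from a coset of a finite group.

**Lemma 8.1.** *Let $j\ge2$, $x_0\in\mathrm{Hom}(G_{j-1},\mathbb T)$, $t_0\in\mathbb T$, $0\le m^*\le j-1$, and let $\nu\ge1$ be an integer with $\nu\ge u_{j,m^*}/E_{j-1}$. There is $t\in t_0+\frac1\nu\mathbb Z/\mathbb Z$ such that any homomorphism $x$ on $G_j$ extending $x_0$ with $x(a_j)=t$ satisfies $\|x\|_{s,j}\le2^{-j}$ for all $s<m^*$.*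

*Proof.* We first solve $u_{j,m}t\approx g_mx_0$ for all $m<m^*$ without the restriction on $t$. Put $\Delta=\sum_{m=1}^{m^*-1}\rho_m/u_{j,m}$, where recursively $\rho_m\in(-\frac12,\frac12]$ and
$$\rho_m\equiv g_mx_0-\sum_{1\le m'<m}\rho_{m'}\frac{u_{j,m}}{u_{j,m'}}\pmod1.$$
In $u_{j,m}\Delta$ the terms with $m'\le m$ add up to $g_mx_0$ mod $1$ (for $m=0$ there are none, and $g_0=0$). The remaining terms give, for $0\le m<m^*$,
$$\|u_{j,m}\Delta-g_mx_0\|\le\frac12\sum_{m<m'<m^*}\frac{u_{j,m}}{u_{j,m'}}\le\frac{u_{j,m}}{u_{j,m+1}}.$$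
Now choose $t\in t_0+\frac1\nu\mathbb Z/\mathbb Z$ with $\|t-\Delta\|\le\frac1{2\nu}\le\frac{E_{j-1}}{2u_{j,m^*}}$. For $m<m^*$ the right side is $\le\frac{E_{j-1}}{2u_{j,m+1}}$, so
$$\|a_j^{(m)}x\|=\|u_{j,m}t-g_mx_0\|\le(1+E_{j-1})\frac{u_{j,m}}{u_{j,m+1}}\le\frac{2^{-j}}{B_j}.$$
If $s<m^*$, then all $m\le s$ are $<m^*$, and $q\le q_{i_j}^{\,s}\le B_j$ for $q\in P_j^{(s)}$. So $\|x\|_{s,j}\le2^{-j}$. $\square$

For $L\le G$ let $Q=G/L$, let $Q_j$ be the image of $G_j$, $a_j'$ the image of $a_j$, $\nu_j(L)=|Q_j/Q_{j-1}|$, and
$$\mu_j(L)=\max\{m\le j-1:\ \nu_j(L)\ge u_{j,m}/E_{j-1}\}.$$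
The value $m=0$ is always admissible.

**Definition 8.2.** $L$ is *tame* if $\mu_j(L)\to\infty$ as $j\to\infty$.

For example, $L=0$ is tame: $\nu_j(0)=d_j$ and $\mu_j(0)=j-1$. On the other hand $L=G$ is not tame: $\nu_j(G)=1$, and $u_{j,1}>E_{j-1}$ for $j\ge2$, so $\mu_j(G)=0$.

**Lemma 8.3.** *Let $\lambda\in\mathrm{Hom}(L,\mathbb T)$, $k\ge0$, and $x_0\in\mathrm{Hom}(G_k,\mathbb T)$ with $x_0=\lambda$ on $L\cap G_k$. There is $x\in\mathrm{Hom}(G,\mathbb T)$ extending $x_0$ and $\lambda$ with $\|x\|_{s,j}\le2^{-j}$ for all $j>k$ and $s<\mu_j(L)$. If $L$ is tame, then $x\in X$.*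

*Proof.* We extend one coordinate at a time. Let $j>k$ and let $x$ on $G_{j-1}$ agree with $\lambda$ on $L\cap G_{j-1}$. Then $x$ and $\lambda$ define a homomorphism on $A=G_{j-1}+(L\cap G_j)$. By the modular law $A=G_j\cap(G_{j-1}+L)$, so $G_j/A\cong(G_j+L)/(G_{j-1}+L)\cong Q_j/Q_{j-1}$ is cyclic of order $\nu_j=\nu_j(L)$, generated by the class of $a_j$. Extensions to $G_j$ correspond to the $t=x(a_j)$ with $\nu_jt=x(\nu_ja_j)$, a coset of $\frac1{\nu_j}\mathbb Z/\mathbb Z$. For $j\ge2$ choose $t$ by Lemma 8.1 with $\nu=\nu_j$, $m^*=\mu_j(L)$. For $j=1$ choose $t$ arbitrarily; there $\mu_1=0$ and nothing is asserted. The union over $j$ is the desired $x$. If $L$ is tame, then for each $s$ eventually $s<\mu_j(L)$, so $\|x\|_{s,j}\to0$. $\square$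

With $L=0$ this shows that $X\to\mathrm{Hom}(G_k,\mathbb T)$ is onto for every $k$, and so $X$ separates the points of $G$.

**Proposition 8.4.** *Every continuous character $\chi$ of $X$ is evaluation at an element of $G$.*

*Proof.* Choose $k_0$, $s$ and $0<\delta\le\frac14$ with $\|\chi\|\le\frac1{12}$ on $U(k_0,s,2\delta)$.

**Step 1: elements supported near one coordinate.** For $\theta\in\frac1{d_j}\mathbb Z/\mathbb Z$ fix, by Lemma 8.3 with $L=0$, $k=j$, an element $w_j(\theta)\in X$ that is $0$ on $G_{j-1}$, is $\theta$ at $a_j$, and satisfies $\|w_j(\theta)\|_{s',i}\le2^{-i}$ for all $i>j$, $s'<i-1$. The map $w_j$ need not be additive, but $\chi\circ w_j$ almost is, as we now show.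

Let $j\ge\max(k_0,s+1)$ with $\delta2^j\ge1$. The element $z=w_j(\theta)+w_j(\theta')-w_j(\theta+\theta')$ vanishes on $G_j$, and $\|z\|_{s,i}\le3\cdot2^{-i}$ for $i>j$ (note $s<i-1$). For $k\le N_j:=\lfloor\delta2^j\rfloor$ we have $3k2^{-i}\le\frac32\delta$, so $kz\in U(k_0,s,2\delta)$ and $\|k\chi(z)\|\le\frac1{12}$. By (F1), $\|\chi(z)\|\le\varepsilon_j:=\frac1{12N_j}$. By Lemma 7.1 on the group $\frac1{d_j}\mathbb Z/\mathbb Z$, whose homomorphisms to $\mathbb T$ are multiplications by integers, there is an integer $n_j$ with $|n_j|\le d_j/2$ and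
$$\|\chi(w_j(\theta))-n_j\theta\|\le\varepsilon_j\qquad\text{for all }\theta.\tag{8.2}$$

**Step 2: the list is lacunary.** This prepares Lemma 5.1. Choose $i_0\ge s$, $i_0\geq 1$, with $\Lambda:=q_{i_0}^{\,i_0+1-s}\ge2^8D^2/\delta^2$, where $D:=q_{i_0}^{\,s}$. This is possible, since $D^2=q_{i_0}^{2s}$. Each $q\in P_j^{(s)}$ is $ub$, where $u\le D$ is a product of at most $s$ of the $q_i$ with $i\le i_0$ and $b$ is a product of at most $s$ of the $q_i$ with $i_0<i\le i_j$. Take two different multisets for $b'$ and $b$, and let $I>i_0$ be the largest index with different multiplicities, the larger one being in $b'$. After cancelling common factors the numerator of $b'/b$ is $\ge q_I$, and the denominator is a product of at most $s$ numbers $q_i$ with $i\le I-1$. So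
$$\frac{b'}b\ge\frac{q_I}{q_{I-1}^{\,s}}\ge q_{I-1}^{\,I-s}\ge q_{i_0}^{\,i_0+1-s}=\Lambda.$$
Moreover, for $j$ large and $m<s$, $\frac{u_{j,m+1}}{q_{i_j}^{\,s}u_{j,m}}\ge q_{i_j}^{\,j-s}\ge\Lambda$, and likewise $\frac{d_j}{q_{i_j}^{\,s}u_{j,s}}\ge\Lambda$. Since every $b$ is $\le q_{i_j}^{\,s}$, for large $j$ the numbers $b\,u_{j,m}$ ($0\le m\le s$), in increasing order and followed by $M=d_j$, satisfy the growth condition of Lemma 5.1. The smallest is $b_0=1$.

**Step 3: $n_j=0$ for large $j$.** If $n_j\ne0$ and $j$ is large, then $\frac12\le|n_j|\le\frac{d_j}2$, and Lemma 5.1 with $\beta=n_j$ gives $\theta_j\in\frac1{d_j}\mathbb Z$ with $\|qu_{j,m}\theta_j\|\le\delta$ for all $q\in P_j^{(s)}$, $m\le s$, and $\|n_j\theta_j\|\ge\gamma=\delta^2/(2^8D^2)$, where $\gamma$ is independent of $j$. Since $w_j(\theta_j)$ vanishes on $G_{j-1}\ni g_m$ for $m\le j-1$, we have $a_j^{(m)}w_j(\theta_j)=u_{j,m}\theta_j$, and therefore $\|w_j(\theta_j)\|_{s,j}\le\delta$.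

Suppose $n_j\ne0$ for infinitely many $j$. Consider finite sums of elements $\pm w_j(\theta_j)$ over distinct such $j\ge j_1$, with $j_1$ large. At index $i\ge j_1$ the terms with $j>i$ contribute $0$, the term $j=i$ at most $\delta$, and each of the at most $i$ terms with $j<i$ at most $2^{-i}$. So $\|\cdot\|_{s,i}\le\delta+i2^{-i}\le2\delta$. The sums vanish on $G_{j_1-1}$. Thus they lie in $U(k_0,s,2\delta)$, and $\|\chi\|\le\frac1{12}$ on them. But by (8.2), $\frac\gamma2\le\gamma-\varepsilon_j\le\|\chi(w_j(\theta_j))\|\le\frac1{12}$ for large $j$. Choose signs so that $\chi(\pm w_j(\theta_j))$ is represented in $[\frac\gamma2,\frac1{12}]$, and add successively. Some partial sum falls into $(\frac1{12},\frac16]$, a contradiction.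

**Step 4: $\chi$ vanishes on a basic subgroup.** By Step 3 and (8.2) there is $j_2$ with $\|\chi(w_j(\theta))\|\le\varepsilon_j$ for all $\theta$ and $j\ge j_2$. Let $k\ge j_2$, $x\in X$, $x|_{G_k}=0$. Remove coordinates successively: $y_k=x$ and, for $j>k$, $\theta_j=y_{j-1}(a_j)$, $y_j=y_{j-1}-w_j(\theta_j)$. Then $y_j|_{G_j}=0$ by induction. For $i>j$ with $i>s'+1$ we have $\|y_j\|_{s',i}\le\|x\|_{s',i}+i2^{-i}$. So $y_j\to0$ in $X$, and $\|\chi(x)\|\le\sum_{j>k}\varepsilon_j$. For $k$ large this sum is $<\frac14$. By (F2), $\chi$ then vanishes on the subgroup $\{x\in X:x|_{G_k}=0\}$. It therefore factors through the surjection $X\to\mathrm{Hom}(G_k,\mathbb T)$ onto a finite group, whose characters are the evaluations at elements of $G_k$. $\square$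

By Lemma 3.2, $X$ and $(G,\tau):=X^\wedge$ are reflexive and dual to each other, and $a_j^{(m)}\to0$ in $\tau$ as $j\to\infty$, for each $m$. As $0\ne a_j\to0$, $\tau$ is not discrete.

**Lemma 8.5.** *Every $\tau$-closed subgroup $L\ne G$ is tame.*

*Proof.* Suppose $L$ is closed and not tame. Then there are $m\ge1$ and an infinite set $\mathcal J$ of indices $j>m$ with $\nu_j(L)<u_{j,m}/E_{j-1}$. We claim that for $j\in\mathcal J$ and $m\le m'\le j-1$ the order of $a_j'$ divides $u_{j,m'}$.

In Case P, $\nu_ja_j'\in Q_{j-1}$, so $\mathrm{ord}(a_j')\le\nu_jE_{j-1}<u_{j,m}\le u_{j,m'}$, and all these orders and the $u$'s are powers of $p$. In Case C, $\nu_j$ divides the prime $d_j$ and $\nu_j<u_{j,m}\le d_j$, so $\nu_j=1$. Thus $a_j'\in Q_{j-1}$ has order dividing $\gcd(d_j,E_{j-1})=1$, and $a_j'=0$.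

So $a_j^{(m')}+g_{m'}=u_{j,m'}a_j\in L$ for all $j\in\mathcal J$ and $m\le m'<j$. For fixed $m'\ge m$ let $j\to\infty$ in $\mathcal J$. As $a_j^{(m')}\to0$ and $L$ is closed, $g_{m'}\in L$. Every element of $G$ occurs among the $g_{m'}$, $m'\ge m$, so $L=G$. $\square$

**Proposition 8.6.** *(i) If $L\ne G$ is closed in $G$ and $H=L^\perp$, then $\{g\in G:gH=0\}=L$, $X/H$ is compact, and $L$ is discrete. (ii) Every closed subgroup $H\ne0$ of $X$ equals $L^\perp$ for the closed subgroup $L=\{g:gH=0\}\ne G$.*

*Proof of (i).* By Lemma 8.5, $L$ is tame. If $g\in G_k\setminus L$, take $x_0\in\mathrm{Hom}(G_k,\mathbb T)$ vanishing on $L\cap G_k$ with $x_0(g)\ne0$. Lemma 8.3 with $\lambda=0$ gives $x\in H$ with $gx\ne0$. This proves the first claim. By Lemma 8.3 with $k=0$, the restriction $R:X\to\mathrm{Hom}(L,\mathbb T)$ is onto. It is a continuous homomorphism between Polish groups with kernel $H$, hence open. So $X/H\cong\mathrm{Hom}(L,\mathbb T)$ is compact. By Lemma 7.2 there is a compact $C\subset X$ with $R(C)=\mathrm{Hom}(L,\mathbb T)$. If $l\in L$ lies in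 the $\tau$-neighborhood $\{g:\|gx\|\le\frac14\ \forall x\in C\}$, then $\|\lambda(l)\|\le\frac14$ for all $\lambda\in\mathrm{Hom}(L,\mathbb T)$. The values $\lambda(l)$ form a subgroup of $\mathbb T$, trivial by (F2), so $l=0$. Hence $L$ is discrete.

*Proof of (ii).* $L$ is closed, being an intersection of kernels of continuous characters of $(G,\tau)$, and $L\ne G$ since $H\ne0$. Clearly $H\subset L^\perp$. Let $y\in L^\perp$ and a neighborhood $U(k,s,\varepsilon)$ be given. We look for $v\in H$ with $y-v\in U(k,s,\varepsilon)$.

**Step 1: set-up.** Here we fix the element of $H$ used for steering. Choose $0\ne h\in H$. Its kernel is $\tau$-closed and $\ne G$, so it is tame. The group $h(G_j)$ is cyclic of some order $e_j$, and $\nu_j:=\nu_j(\ker h)=e_j/e_{j-1}$. Choose $J\ge\max(k,1)$ with $2^{-J}\le\frac\varepsilon4$ and with $\|y\|_{s,j}\le\frac\varepsilon4$, $\mu_j(\ker h)>s$ for all $j>J$. The restrictions of $H$ to the finite group $G_J$ form a subgroup of $\mathrm{Hom}(G_J,\mathbb T)$. By finite duality it is the annihilator of $\{g\in G_J:gH=0\}=L\cap G_J$.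 Since $y$ kills $L\cap G_J$, there is $f\in H$ with $f|_{G_J}=y|_{G_J}$.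

**Step 2: steering at the levels above $J$.** We find integers $c_j$ so that $f+c_jh$ is small at level $j$. Put $c_J=0$. Given $c_{j-1}$, $j>J$: the character $e_{j-1}h$ vanishes on $G_{j-1}$, and $e_{j-1}h(a_j)$ generates $e_{j-1}h(G_j)=\frac1{\nu_j}\mathbb Z/\mathbb Z$. So as $c$ runs through $c_{j-1}+e_{j-1}\mathbb Z$, the restriction of $f+ch$ to $G_{j-1}$ does not change and its value at $a_j$ runs through a full coset of $\frac1{\nu_j}\mathbb Z/\mathbb Z$. By Lemma 8.1 with $x_0=(f+c_{j-1}h)|_{G_{j-1}}$, $t_0=(f+c_{j-1}h)(a_j)$, $\nu=\nu_j$, $m^*=\mu_j(\ker h)>s$, there is $c_j\in c_{j-1}+e_{j-1}\mathbb Z$ with $\|f+c_jh\|_{s,j}\le2^{-j}$. For $J\le j\le j'$ we have $e_j\mid c_{j'}-c_j$, so $f+c_{j'}h=f+c_jh$ on $G_j$.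

**Step 3: stopping, and replacing $c_{J'}$ by a multiplier.** No single $c_j$ controls all levels, and here the multipliers take over. Choose $J'>J$ with $\|f\|_{s,j},\|h\|_{s+1,j}\le\frac\varepsilon4$ for $j>J'$, and $q\in\mathcal M_{J'+1}$ with $q\equiv c_{J'}$ mod $E_{J'}$. Let $v=f+qh\in H$. Since $E_{J'}$ kills $G_{J'}$, on $G_j$ with $J\le j\le J'$ we have $v=f+c_{J'}h=f+c_jh$. In particular $v=y$ on $G_J$, and $\|v\|_{s,j}\le2^{-j}\le\frac\varepsilon4$ for $J<j\le J'$. For $j>J'$, (8.1) gives $\|v\|_{s,j}\le\|f\|_{s,j}+\|h\|_{s+1,j}\le\frac\varepsilon2$. Together with $\|y\|_{s,j}\le\frac\varepsilon4$ this shows $y-v\in U(J,s,\varepsilon)\subset U(k,s,\varepsilon)$.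

As $H$ is closed and the neighborhood was arbitrary, $y\in H$. $\square$

**Theorem 8.7.** *$(G,\tau)$ is strongly reflexive and non-discrete. In Case P, for $0\ne h\in X$ the quotient $G/\ker h\cong\mathbb Z(p^\infty)$ is strongly reflexive and non-discrete. The duals of these groups are Polish.*

*Proof.* **Step 1: closed subgroups of $G$.** By Proposition 8.6(i) they are $G$ or discrete, hence reflexive.

**Step 2: closed subgroups of $X$.** These are $0$ or $H=L^\perp$ as in Proposition 8.6(ii). Here $H$ consists of the characters of $Q=G/L$ along which the images of the sequences of $\Sigma$ in $Q$ vanish. So $H$ is the group of Definition 1.1 for the image list in $Q$, with the same topology. It separates the points of $Q$ by Proposition 8.6(i). Since $X/H$ is compact, Lemma 7.3 and Proposition 8.4 show that the continuous characters of $H$ are evaluations at elements of $Q$. By Lemma 3.2, $H$ is reflexive.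

**Step 3: quotients of $X$.** They are $X$ itself or $X/H$ with $H\neq0$, which is compact by Proposition 8.6. All are reflexive.

**Step 4: quotients of $G$.** Let $L\ne G$ be closed and $H=L^\perp$. By Lemma 7.3, $\rho:G=X^\wedge\to H^\wedge$ is an open surjection with kernel $\{g:gH=0\}=L$. So $G/L\cong H^\wedge$, which is reflexive as the dual of a reflexive group. The quotient $G/G$ is trivial.

**Step 5: $\mathbb Z(p^\infty)$ in Case P.** Let $L=\ker h$ and $H=L^\perp$. As $L$ is tame, $\nu_j(L)\ge u_{j,1}/E_{j-1}>1$ for almost all $j$. So $h(G)$ is an infinite $p$-subgroup of $\mathbb T$, and $Q=G/L\cong\mathbb Z(p^\infty)$. By Step 4, $Q\cong H^\wedge$, and $Q^\wedge\cong H$ since $H$ is reflexive. If $Q$ were discrete, the discrete group $L$ would be open in $G$ and $G$ would be discrete.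

Proper subgroups of $Q$ are finite, hence reflexive, and $Q$ is reflexive. Non-trivial Hausdorff quotients of $Q$ are of the form $G/L'$ with $L'\ne G$ closed, hence reflexive by Step 4. Closed subgroups of $H$ are closed in $X$, hence reflexive by Step 2. The quotient $H/0=H$ is reflexive. For $H'\ne0$ closed, $H/H'$ is a closed subgroup of the compact group $X/H'$, hence reflexive.

The duals $X$ and $H$ are CI groups, hence Polish. $\square$

## 9. Passing to a group in which a strongly reflexive subgroup is open

**Lemma 9.1.** *Let $\Gamma$ be strongly reflexive and $D\le\Gamma^\wedge$ closed. Then $D=\{\chi\in\Gamma^\wedge:\chi(L)=0\}$ for $L=\{x\in\Gamma:D(x)=0\}$, and every continuous character of $D$ is the restriction of evaluation at some $x\in\Gamma$.*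

*Proof.* $\Gamma^\wedge/D$ is reflexive, so its characters separate points. As $\Gamma$ is reflexive, the characters of $\Gamma^\wedge$ that vanish on $D$ are the evaluations at elements of $L$. This gives the first claim. The canonical map $\iota:(\Gamma/L)^\wedge\to\Gamma^\wedge$ is continuous and injective with image $D$. If $\kappa\in D^\wedge$, then $\kappa\circ\iota$ is a continuous character of $(\Gamma/L)^\wedge$. Since $\Gamma/L$ is reflexive, it is evaluation at some $x+L$. So $\kappa$ is evaluation at $x$. $\square$

**Proposition 9.2.** *If $H$ is an open subgroup of $G$ and $H$ is strongly reflexive, so is $G$.*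

*Proof.* **Step 1: subgroups and quotients of $G$.** Both are reduced to $H$ by (B1). Let $L\le G$ be closed. $L\cap H$ is closed in $H$, hence reflexive, and it is open in $L$; so $L$ is reflexive. The subgroup $(H+L)/L$ is open in $G/L$. The restriction to the open subgroup $H$ of the open map $G\to G/L$ is open, so $(H+L)/L\cong H/(H\cap L)$ topologically. This is reflexive, so $G/L$ is reflexive by (B1). In particular $G$ is reflexive.

**Step 2: the restriction $\rho:G^\wedge\to H^\wedge$ is an open and closed surjection with compact kernel.** This will reduce $G^\wedge$ to $H^\wedge$ by (B2). The kernel is $N=(G/H)^\wedge$. Compact subsets of $G$ meet finitely many cosets of $H$, so $N$ carries the pointwise topology of $\mathrm{Hom}(G/H,\mathbb T)$ and is compact. The map $\rho$ is continuous, and it is onto because $\mathbb T$ is divisible and $H$ is open.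

For openness let $C\subset G$ be compact and $F=\langle C\rangle+H$. Then $F/H$ is finitely generated, say $F/H=\bigoplus_{i\le n}\langle y_i+H\rangle$ with orders $o_i\le\infty$. For $c\in C$ write $c=\sum_ik_i(c)y_i+h(c)$ with $h(c)\in H$ and integers $k_i(c)$ depending only on the coset $c+H$. Finitely many cosets occur, and each meets $C$ in a compact set. So
$$B=\{h(c):c\in C\}\cup\{o_iy_i:o_i<\infty\}$$
is a compact subset of $H$. Let $\psi\in H^\wedge$ with $\|\psi\|\le\varepsilon'$ on $B$. Extend $\psi$ to $F$ by values $t_i$ at $y_i$ with $o_it_i=\psi(o_iy_i)$ and $\|t_i\|\le\varepsilon'$ if $o_i<\infty$ (divide a real representative of $\psi(o_iy_i)$ of smallest absolute value by $o_i$), and $t_i=0$ otherwise. Then extend to $G$ by divisibility of $\mathbb T$. The extension is continuous since $H$ is open, and on $C$ it is bounded by $(1+\max_C\sum_i|k_i|)\varepsilon'$. So $\rho$ is open, and $G^\wedge/N\cong H^\wedge$.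

If $Z\subset G^\wedge$ is closed, then $\rho^{-1}(\rho(Z))=Z+N$ is closed because $N$ is compact. So $\rho(Z)$ is closed, and $\rho$ is a closed map.

**Step 3: closed subgroups $\Lambda$ of $G^\wedge$.** The group $\rho(\Lambda)$ is closed in $H^\wedge$, hence reflexive. The map $\rho|_\Lambda:\Lambda\to\rho(\Lambda)$ is closed, hence a quotient map, so $\Lambda/(\Lambda\cap N)\cong\rho(\Lambda)$ is reflexive. Evaluations at elements of $G$ separate the points of $\Lambda$, and $\Lambda\cap N$ is compact. By (B2), $\Lambda$ is reflexive.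

**Step 4: quotients $G^\wedge/\Lambda$.** The compact subgroup $(N+\Lambda)/\Lambda$ has quotient $G^\wedge/(N+\Lambda)\cong H^\wedge/\rho(\Lambda)$, which is reflexive. By (B2) it remains to show that $G^\wedge/\Lambda$ has sufficiently many characters. Let $\chi\in G^\wedge\setminus\Lambda$. If $\rho(\chi)\notin\rho(\Lambda)$, some character of the reflexive group $H^\wedge/\rho(\Lambda)$ separates $\chi$ from $\Lambda$.

Otherwise $\chi=\nu+\lambda$ with $\nu\in N\setminus\Lambda$, $\lambda\in\Lambda$. There is a character of the compact group $N=(G/H)^\wedge$ vanishing on $N\cap\Lambda$ but not at $\nu$. By Pontryagin duality it is evaluation at some $g\in G$. Evaluation at $g$ on $\Lambda$ vanishes on $\Lambda\cap N$, so by Step 3 it induces a continuous character of $\rho(\Lambda)\cong\Lambda/(\Lambda\cap N)$. By Lemma 9.1 with $\Gamma=H$, $D=\rho(\Lambda)$, this character is evaluation at some $h\in H$. Then evaluation at $g-h$ vanishes on $\Lambda$. Since $\nu$ vanishes on $H$,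
$$\chi(g-h)=\nu(g-h)+\lambda(g-h)=\nu(g)\ne0.\qquad\square$$

## 10. Countable subgroups of a group of infinite exponent: proof of Theorem 1

Let $G$ have infinite exponent. We look for a countable subgroup that was treated in Sections 6 and 8. One of the following holds.

1. $G$ has an element of infinite order. Then $\mathbb Z\le G$.
2. $G$ is torsion with infinitely many non-zero primary components. Then $G\ge\bigoplus_{q\in\Pi}\mathbb Z(q)$ with $\Pi$ an infinite set of primes, so $G$ contains the group of Section 8, Case C, for this $\Pi$.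
3. $G$ is torsion with finitely many non-zero primary components. Then some component $G_p$ is unbounded. Let $B$ be a basic subgroup of $G_p$: it is pure, a direct sum of cyclic groups, and $G_p/B$ is divisible. If $B$ is unbounded, it has cyclic direct summands of arbitrarily large order. Choosing distinct ones, we see that $B$ contains $\bigoplus_j\mathbb Z(d_j)$ for any sequence $(d_j)$ of powers of $p$, in particular the group of Section 8, Case P. If $B$ is bounded, then, being pure, it is a direct summand. Its complement is isomorphic to $G_p/B$, so it is divisible, and it is non-zero because $G_p$ is unbounded. So $G\ge\mathbb Z(p^\infty)$.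

By Theorems 6.5 and 8.7 the countable subgroup so found has a non-discrete strongly reflexive topology with Polish dual. Give $G$ the group topology for which this subgroup, with that topology, is open. By Proposition 9.2, $G$ is strongly reflexive, and it is not discrete. This proves Theorem 1. $\blacksquare$

## 11. Finite exponent: proof of Theorem 2

**Part (a).** For infinite exponent this is Theorem 1. Let $G$ have finite exponent and $|G|\ge\mathfrak c$. Then $G$ is a direct sum of cyclic groups of finitely many prime-power orders. So for some $p^i$ at least $\mathfrak c$ summands have order $p^i$, and $G\ge\mathbb Z(p^i)^{(\mathfrak c)}\ge\mathbb Z(p)^{(\mathfrak c)}$. Now $\mathbb Z(p)^{(\mathfrak c)}\cong\mathbb Z(p)^{\mathbb N}$ algebraically, because both are $\mathbb F_p$-vector spaces of dimension $\mathfrak c$. Declare this subgroup open with its compact product topology. Then $G$ is a non-discrete LCA group, hence strongly reflexive.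

**Part (b).** Let $G$ be countable, $nG=0$, with a reflexive topology, and let $X=G^\wedge$. Then $nX=0$.

**Step 1: for each compact $K\subset G$, the subgroup $\{\chi\in X:\chi|_K=0\}$ is open.** Finite exponent turns small values into zero values. Let $U=\{\chi\in X:\|\chi\|\le\frac14\text{ on }K\}$, a neighborhood of $0$. Then $V=\{\chi:\chi,2\chi,\dots,n\chi\in U\}$ is also a neighborhood of $0$. For $\chi\in V$ and $k\in K$, (F1) gives $\|\chi(k)\|\le\frac1{4n}$. As $n\chi(k)=0$, $\chi(k)=0$. So $V=\{\chi:\chi|_K=0\}$.

**Step 2: compact subsets of $G$ are finite.** This will identify the topology of $X$. Let $K\subset G$ be compact and $Y=\{\chi\in X:\chi|_K=0\}$, an open subgroup by Step 1. The annihilator of $Y$ in $X^\wedge\cong G$ is the continuous image of the compact group $(X/Y)^\wedge$, where $X/Y$ is discrete. So it is compact. It is also countable, hence finite by the Baire theorem. It contains $K$.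

**Step 3: $G$ is discrete.** We exhibit a compact set in $X$ on which only $0\in G$ is small. By Step 2, $X$ carries the pointwise topology. Write $G=\bigcup_jG_j$ with finite subgroups $0=G_0\le G_1\le\cdots$. Since $X$ separates the points of $G$, the restriction $X\to\mathrm{Hom}(G_{j+1},\mathbb T)$ is onto. So there is a finite set $K_j\subset X$ of characters vanishing on $G_j$ whose restrictions to $G_{j+1}$ are all the homomorphisms $G_{j+1}\to\mathbb T$ vanishing on $G_j$. For $g\in G_j$ all elements of $K_i$ with $i\ge j$ vanish at $g$. So any enumeration of $\bigcup_jK_j$ converges pointwise to $0$ (or is finite), and $K=\{0\}\cup\bigcup_jK_j$ is compact in $X$.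

Suppose $\|\chi(g)\|\le\frac14$ for all $\chi\in K$ and $g\in G_{j+1}\setminus G_j$. Then $\|\lambda(g+G_j)\|\le\frac14$ for all $\lambda\in\mathrm{Hom}(G_{j+1}/G_j,\mathbb T)$. By (F2) all these values are $0$, so $g\in G_j$, a contradiction. Hence $g=0$ is the only element with $\|\chi(g)\|\le\frac14$ on $K$. So $X^\wedge$ is discrete, and $G\cong X^\wedge$ is discrete.

**The equivalences.** Let $G$ be countable. If $G$ has infinite exponent, it admits a non-discrete strongly reflexive topology by Theorem 1. Such a topology is reflexive. If $G$ admits a non-discrete reflexive topology, then $G$ has infinite exponent by (b). Finally, assume CH. Every infinite group is countable or has cardinality $\ge\mathfrak c$. So an infinite abelian group that is not countable of finite exponent has infinite exponent or cardinality $\ge\mathfrak c$, and (a) applies; for countable groups of finite exponent (b) applies. $\blacksquare$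

For groups of finite exponent with $\aleph_0<|G|<\mathfrak c$, which exist only if CH fails, no claim is made.
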